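# Cutting all the edges of a centrally symmetric polytope

## 1. Three points whose sum stays in the polytope

Let $P$ be a convex polytope with $P=-P$. Take three points $x_1,x_2,x_3\in P$ whose sum
$$y=x_1+x_2+x_3 \tag{1}$$
again lies in $P$. For $\{i,j,l\}=\{1,2,3\}$, equation (1) says $x_i+x_j=(-x_l)+y$, that is,
$$\tfrac12(x_i+x_j)=\tfrac12(-x_l)+\tfrac12\,y . \tag{2}$$
The points $x_i,\,-x_l,\,x_j,\,y$ form a (possibly degenerate) parallelogram. One diagonal is $[x_i,x_j]$, the other is $[-x_l,y]$, and all four corners lie in $P$, because $-x_l\in -P=P$. A diagonal of a parallelogram contained in $P$ should not be an edge of $P$, and one sign condition makes this true.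

Recall that a face of $P$ is $P$ itself, the empty set, or a set $P\cap\{\psi=0\}$, where $\psi$ is an affine functional with $\psi\ge0$ on $P$. A face of dimension 0 is a vertex, a face of dimension 1 is an edge. If a face $F$ contains an interior point of a segment $[p,q]\subset P$, then $[p,q]\subset F$: the functional $\psi$ is $\ge 0$ at $p$ and $q$ and vanishes in between, so it vanishes at both.

**Lemma 1.** Let $P=-P$ be a polytope, and let $x_1,x_2,x_3\in P$ be distinct points with $y=x_1+x_2+x_3\in P$. Suppose that some linear functional $f$ is positive at all three $x_i$, or negative at all three. Then for $i\neq j$ neither $[x_i,x_j]$ nor $[-x_i,-x_j]$ is an edge of $P$.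

**Proof.** Suppose $[x_i,x_j]$ is a face. By (2) it contains the midpoint of the segment $[-x_l,y]\subset P$, so it contains $-x_l$. But $f$ has one strict sign on all of $[x_i,x_j]$ and the opposite sign at $-x_l$, a contradiction. For the negatives, apply this to $-x_1,-x_2,-x_3$, whose sum $-y$ lies in $P$. $\square$

The sign condition cannot be dropped. In the square $\operatorname{conv}\{\pm e_1,\pm e_2\}$ take $x_1=e_1$, $x_2=e_2$, $x_3=-\frac12(e_1+e_2)$. Then $y=\frac12(e_1+e_2)$ lies in the square, yet $[e_1,e_2]$ is an edge.

The cube $[-1,1]^3$ contains a familiar example. Let
$$y=(1,1,1),\qquad x_1=(-1,1,1),\quad x_2=(1,-1,1),\quad x_3=(1,1,-1).$$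
The $x_i$ are the three neighbors of $y$, their sum is $y$, and $f(z)=z_1+z_2+z_3$ equals $1$ at each of them. The segments $[x_i,x_j]$ are diagonals of the square facets at $y$. We return to this cube several times.

Such a triple is a set of vertices that may sit together on one side of every hyperplane in a family without leaving an edge uncut. We now say which problem this serves.

## 2. The cut-number and the bound $1+\lceil\log_2 d\rceil$

**Definition.** Let $P$ be a $d$-polytope, that is, a convex polytope of dimension $d$ in $E^d$. A cut of $P$ is any set of edges of $P$ that can be intersected simultaneously by a hyperplane missing all vertices of $P$. The cut-number $m(P)$ is the minimal number of cuts needed to cover all the edges of $P$.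

We use sign vectors. Give $k$ hyperplanes missing all vertices by affine functionals $\ell_1,\dots,\ell_k$, nonzero at all vertices. The sign vector of a point $v$ at which no $\ell_i$ vanishes is $(\operatorname{sgn}\ell_1(v),\dots,\operatorname{sgn}\ell_k(v))$, and a cell of the arrangement is the set of all points with a given sign vector. The hyperplane $\ell_i=0$ meets an edge exactly when $\ell_i$ has opposite signs at its two endpoints. Therefore:

$$\text{all edges are cut}\iff\text{the endpoints of every edge have different sign vectors.} \tag{3}$$

We take the center of a centrally symmetric polytope to be $0$, so that $P=-P$. The paper "How to Cut All Edges of a Polytope?" (https://faculty.washington.edu/moishe/branko/BG87.Cut.All.Edges.pdf) is the source of the following conjecture.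

**Conjecture.** The cut-number of every centrally symmetric $d$-polytope $P$ satisfies $m(P)\ge 1+\lceil\log_2 d\rceil$.

Two facts are given with it: $m(Q^d)\le 1+\lceil\log_2 d\rceil$ for the regular cross-polytope $Q^d=\operatorname{conv}\{\pm e_1,\dots,\pm e_d\}$, and $m(P)\ge3$ for every centrally symmetric $3$-polytope $P$.

**Small dimensions.** For $d=1$ a segment has one edge, and $m=1=1+\log_2 1$. For $d=2$ a centrally symmetric polygon has $2n\ge4$ edges, and a line missing the vertices meets at most two of them, so $m(P)\ge n\ge2=1+\log_2 2$. For $d=3$ the conjectured bound is $1+2=3$, which is the given fact. The cube attains it: the plane $z_i=0$ cuts the four edges parallel to $e_i$.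

**The cross-polytope.** Let $k=1+\lceil\log_2 d\rceil$, so $d\le2^{k-1}$. The $2^k$ sign vectors form $2^{k-1}$ antipodal pairs. Assign to $e_1,\dots,e_d$ sign vectors from different pairs, and let $\ell_1,\dots,\ell_k$ be the linear functionals taking these values $\pm1$ at the $e_i$. Then $-e_i$ has the opposite sign vector, and all $2d$ vertices have different sign vectors. By (3), all edges are cut.

**A counting attempt.** One would like to reverse this. A centrally symmetric $d$-polytope has at least $2d$ vertices: they come in pairs $\pm v$ and span $E^d$. If every cell contained at most one vertex, we would get $2d\le2^k$, hence $k\ge1+\log_2d$, as conjectured. The argument stops at that "if". Condition (3) forbids two adjacent vertices in a cell, but not two nonadjacent ones. For $d=5$ and $k=3$ there are $8$ cells and at least $10$ vertices, so we need to know whether pairwise nonadjacent vertices can share cells profitably.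

**Why a pair gives nothing.** Call the set of two opposite sign vectors a class, so there are $2^{k-1}$ classes. Suppose all functionals are linear, and put points into the classes one class after another. A class that receives one point $c$ and its negative adds at most one dimension to the span, as in the cross-polytope. Suppose a class receives a pair $x_1,x_2$, hidden by placing its midpoint in the hull of earlier points. Then $x_1+x_2$ lies in the old span $E$, so the pair also adds only one dimension. A triple as in Lemma 1 with $y\in E$ satisfies the single relation $x_1+x_2+x_3\in E$ modulo $E$, and may add two dimensions.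

**Where the cube falls short.** Let $\ell$ be linear and positive at $x_1,x_2,x_3$. Then $\ell(y)>0$, so $y$ lies in the same cell as the triple. In the cube, $y$ is a vertex adjacent to each $x_i$, and no linear functional separates it from all three. So $y$ should not be a vertex: it should be a convex combination of vertices lying in other cells.

Let $\mu(d)$ denote the minimum of $m(P)$ over all centrally symmetric $d$-polytopes $P$. We shall prove the following.

**Theorem A.** There is a centrally symmetric $5$-polytope $P$ with $m(P)=3$. Since $1+\lceil\log_25\rceil=4$, the conjecture is false.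

**Theorem B.** If $k$ hyperplanes missing all vertices of a $d$-polytope $P$ together cut all edges, then at least $d+1$ cells of the arrangement contain vertices of $P$. Hence $m(P)\ge\lceil\log_2(d+1)\rceil$ for every $d$-polytope. Simplices attain this bound.

**Theorem C.** If $k\ge2$ and $2\le d\le2^k-2$, there is a centrally symmetric $d$-polytope $P$ with $m(P)\le k$.

**Corollary D.** For $d\ge2$,
$$\lceil\log_2(d+1)\rceil\le\mu(d)\le\lceil\log_2(d+2)\rceil,$$
hence $\mu(d)=\lceil\log_2(d+2)\rceil$ whenever $d+1$ is not a power of $2$. The conjecture is false in every dimension $d$ with $2^{k-1}<d\le2^k-2$, $k\ge3$ (that is, $d=5,6,\ 9,\dots,14,\ 17,\dots,30,\dots$). It is true for $d=2^k$, $k\ge0$, and for $d=3$.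

The remaining dimensions are $d=2^k-1$ with $k\ge3$, that is, $d=7,15,\dots$. There these arguments give $\mu(d)\in\{k,k+1\}$ and do not decide which.

## 3. A 5-polytope whose edges are cut by three hyperplanes

With $k=3$ there are four classes. Three of them receive single points $c_1,c_2,c_3$, and the fourth receives a triple, for a total dimension of $1+1+1+2=5$. The sum $y$ will be the centroid of $c_1,c_2,c_3$, and the $x_i$ will be $y/3$ perturbed in two new directions by vectors with sum zero.

In $E^5=\mathbb R^3\times\mathbb R^2$ let
$$c_1=(-9,9,9;0,0),\quad c_2=(9,-9,9;0,0),\quad c_3=(9,9,-9;0,0),$$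
$$x_1=(1,1,1;1,0),\quad x_2=(1,1,1;0,1),\quad x_3=(1,1,1;-1,-1),$$
$$P=\operatorname{conv}\{\pm c_1,\pm c_2,\pm c_3,\pm x_1,\pm x_2,\pm x_3\}.$$

**Proof of Theorem A.**

**Step 1.** *We check that $P$ is a centrally symmetric $5$-polytope.* Clearly $P=-P$. The vectors $c_1,c_2,c_3$ are linearly independent: $c_i+c_j$ equals $18e_l$ for $\{i,j,l\}=\{1,2,3\}$, so they span $\mathbb R^3\times0$. Modulo that space, $x_1,x_2$ span $\mathbb R^2$. So $P$ contains a basis of $\mathbb R^5$ together with its negatives, hence a neighborhood of $0$, and $\dim P=5$. All vertices of $P$ are among the 12 listed points.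

**Step 2.** *We find which listed points share a cell of the three hyperplanes $H_m=\{z_m=0\}$, $m=1,2,3$.* No listed point lies on any $H_m$. The signs of $(z_1,z_2,z_3)$ are
$$c_1:(-,+,+),\quad c_2:(+,-,+),\quad c_3:(+,+,-),\quad x_1,x_2,x_3:(+,+,+),$$
and the negatives have the opposite signs. So two distinct listed points have the same sign vector only if both are in $\{x_1,x_2,x_3\}$ or both are in $\{-x_1,-x_2,-x_3\}$.

**Step 3.** *We show that these pairs are not edges.* We have
$$y=x_1+x_2+x_3=(3,3,3;0,0)=\tfrac13(c_1+c_2+c_3)\in P,$$
and the functional $z_1$ equals $1$ at each $x_i$. Lemma 1 says that no $[x_i,x_j]$ and no $[-x_i,-x_j]$ with $i\ne j$ is an edge.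

**Step 4.** *Conclusion.* By Steps 2 and 3 the endpoints of every edge have different sign vectors, so by (3) the hyperplanes $H_1,H_2,H_3$ cut all edges, and $m(P)\le3<4=1+\lceil\log_25\rceil$. This already disproves the conjecture. Equality $m(P)=3$ follows from Theorem B, proved in Section 5, since $\lceil\log_2 6\rceil=3$. $\blacksquare$

## 4. The uncut faces on the two sides of one hyperplane

We turn to lower bounds, for arbitrary polytopes. The plan is induction on the number of hyperplanes. One hyperplane leaves some faces of $P$ entirely on its positive side and some entirely on its negative side, and the edges of those faces must be cut by the other hyperplanes. So we want large uncut faces on both sides. The goal of this section is that they exist with dimensions adding up to at least $d-1$.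

**Facts recalled.** Every face of a polytope is the convex hull of the vertices it contains. A face of a face of $P$ is a face of $P$, and the intersection of two faces is a face of both. An $n$-polytope is homeomorphic to a ball, and its relative boundary $\partial$, the union of its proper faces, is homeomorphic to $S^{n-1}$. A space is contractible if it is homotopy equivalent to a point. It then has zero reduced homology, and every map from the boundary of a ball into it extends over the ball. A polyhedral complex is a finite set of polytopes, closed under taking nonempty faces, any two of which meet in a common face (possibly empty). We write $|K|$ for the union of the members of $K$ and $\dim K$ for their largest dimension.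

**Definition.** Let $\ell$ be an affine functional that is nonzero at all vertices of a polytope $F$. Let $K^-(F)$, respectively $K^+(F)$, be the polyhedral complex of all nonempty faces of $F$ ($F$ itself allowed) on which $\ell<0$, respectively $\ell>0$.

A face is in $K^-(F)$ exactly when all its vertices have $\ell<0$.

**Example.** In the cube of Section 1 let $\ell=f=z_1+z_2+z_3$. The positive vertices are $y$ (value $3$) and $x_1,x_2,x_3$ (value $1$). No square is positive: the square containing $y,x_i,x_j$ has fourth vertex $x_i+x_j-y=-x_l$, where $f=-1$. So $K^+$ is a tripod of three edges at $y$, $K^-$ is the opposite tripod, and $1+1=2=d-1$.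

**Lemma 2.** If $\ell<0$ at some vertex of $F$, then $|K^-(F)|$ is contractible.

**Proof.** *The idea is to shrink the convex set $F\cap\{\ell\le0\}$ to $|K^-(F)|$, one skeleton at a time, pushing away from points where $\ell>0$.* Let $n=\dim F$, let $\operatorname{skel}_iF$ be the union of the faces of dimension at most $i$, and put
$$X_i=|K^-(F)|\cup(\operatorname{skel}_iF\cap\{\ell\le0\}),\qquad 0\le i\le n.$$
Then $X_n=F\cap\{\ell\le0\}$ is convex and nonempty, hence contractible. Also $X_0=|K^-(F)|$, because the vertices with $\ell\le0$ have $\ell<0$ and belong to $K^-(F)$. It suffices to show that $X_{i-1}$ is a strong deformation retract of $X_i$ for $1\le i\le n$.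

**Step 1.** *We retract the part of one face.* The set $X_i$ arises from $X_{i-1}$ by adding $G\cap\{\ell\le0\}$ for the $i$-faces $G\notin K^-(F)$. If all vertices of $G$ have $\ell>0$, this set is empty. Otherwise $\ell$ takes both signs on the vertices of $G$, since $G\notin K^-(F)$. As $\operatorname{relint}G$ is dense in $G$, there is $p_G\in\operatorname{relint}G$ with $\ell(p_G)>0$. For $x\in G\cap\{\ell\le0\}$ we have $x\ne p_G$; let $r(x)$ be the point where the ray from $p_G$ through $x$ leaves $G$. If $\gamma$ is the gauge of $G-p_G$ in its linear span, then $r(x)=p_G+(x-p_G)/\gamma(x-p_G)$, so $r$ is continuous. Along the ray $\ell$ is affine, positive at $p_G$ and $\le0$ at $x$, hence decreasing. So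
$$[x,r(x)]\subset G\cap\{\ell\le0\},\qquad r(x)\in\partial G\cap\{\ell\le0\}\subset X_{i-1},$$
and $r(x)=x$ if $x\in\partial G$.

**Step 2.** *We check that $X_{i-1}\cap G=\partial G\cap\{\ell\le0\}$, so that nothing already present is moved.* The inclusion $\supseteq$ is clear. Conversely, a face of dimension at most $i-1$ meets $G$ in a proper face of $G$. So does a face $H\in K^-(F)$: otherwise $G\subset H$, so $\ell<0$ on $G$ and $G\in K^-(F)$. Hence $X_{i-1}\cap G\subset\partial G$, and $\ell\le0$ on $X_{i-1}$.

**Step 3.** *We glue.* On each $G\cap\{\ell\le0\}$ as in Step 1 use the straight-line homotopy from $x$ to $r(x)$, which stays in $X_i$. On $X_{i-1}$ use the constant homotopy. Two distinct $i$-faces meet in their boundaries, where $r$ is the identity, and by Step 2 each $G$ meets $X_{i-1}$ only where $r$ is the identity. So these homotopies agree on overlaps of finitely many closed sets, and together they give a strong deformation retraction of $X_i$ onto $X_{i-1}$. $\square$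

**The quotient by a face.** The next tool describes the faces of $P$ above a given face $G$. When $G$ is a vertex it is the usual vertex figure. For a vertex of the cube, the three edges and three squares above it correspond to the vertices and edges of a triangle. For an edge of the cube, the two squares above it correspond to the endpoints of a segment.

**Lemma 3.** Let $P$ be a $d$-polytope in $\mathbb R^d$ and $G$ a nonempty proper face of dimension $g$. There are a $(d-g-1)$-polytope $V$ and a continuous map $r:P\setminus G\to V$ such that $F\mapsto F/G:=r(F\setminus G)$ is a bijection from the faces $F\supsetneq G$ of $P$ onto the nonempty faces of $V$. It satisfies $P/G=V$, $\dim F/G=\dim F-g-1$, and $F'\subset F$ if and only if $F'/G\subset F/G$.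

**Proof.**

**Step 1.** *Construction.* Translate so that $\operatorname{aff}G$ is a linear subspace $L$. Let $\rho:\mathbb R^d\to\mathbb R^{d-g}$ be linear and surjective with kernel $L$; it maps $G$ to $0$. Let $\varphi$ be an affine functional with $\varphi=0$ on $G$ and $\varphi>0$ on $P\setminus G$. It vanishes on $L$, so it is linear and $\varphi=\lambda\circ\rho$ with $\lambda$ linear on $\mathbb R^{d-g}$. Put
$$r(x)=\frac{\rho(x)}{\varphi(x)}\in\{\lambda=1\}\quad(x\in P\setminus G),\qquad V=r(P\setminus G).$$

**Step 2.** *We show that for each face $F\supsetneq G$ the set $r(F\setminus G)$ is the convex hull of the points $r(v)$, $v$ a vertex of $F$ not in $G$.* Write $x\in F\setminus G$ as a convex combination $\sum\alpha_vv$ of vertices of $F$. Vertices in $G$ contribute $0$ to $\rho(x)$ and $\varphi(x)$, so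
$$r(x)=\frac{\sum_{v\notin G}\alpha_v\varphi(v)\,r(v)}{\sum_{v\notin G}\alpha_v\varphi(v)},$$
a convex combination of the $r(v)$. Conversely, $\sum\beta_vr(v)$ with $\beta_v\ge0$, $\sum\beta_v=1$, equals $r(x)$ for $x=\sum\alpha_vv$ with $\alpha_v$ proportional to $\beta_v/\varphi(v)$ and $\sum\alpha_v=1$; here $\varphi(x)>0$, so $x\in F\setminus G$. In particular $V$ is a polytope.

**Step 3.** *We show that $F/G$ is a face of $V$ and that $F$ can be recovered from it.* Let $G\subsetneq F\subsetneq P$ and $F=P\cap\{\psi=0\}$ with $\psi\ge0$ on $P$. Since $\psi$ vanishes on $G$, it vanishes on $L$, so $\psi=\chi\circ\rho$ with $\chi$ linear, and $\chi(r(x))=\psi(x)/\varphi(x)$ for $x\in P\setminus G$. Hence $\chi\ge0$ on $V$, and $r(x)\in\{\chi=0\}$ if and only if $x\in F$. So $F/G=V\cap\{\chi=0\}$ is a nonempty face, and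
$$r^{-1}(F/G)=F\setminus G .$$
The last equation holds for $F=P$ too. It gives injectivity and the equivalence of inclusions.

**Step 4.** *Surjectivity.* $V=P/G$. Let $W$ be a nonempty proper face of $V$. It is $V\cap\{\chi=0\}$ for an affine function $\chi$ on $\{\lambda=1\}$ with $\chi\ge0$ on $V$. As $\{\lambda=1\}$ misses $0$, $\chi$ extends to a linear functional on $\mathbb R^{d-g}$. Then $\psi=\chi\circ\rho$ vanishes on $G$, and $\psi(x)=\varphi(x)\chi(r(x))\ge0$ for $x\in P\setminus G$. The face $F=P\cap\{\psi=0\}$ contains $G$, contains it properly because $W\neq\emptyset$, and $F/G=W$.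

**Step 5.** *Dimensions.* Since $0\in\operatorname{aff}G\subset\operatorname{aff}F$, the set $\operatorname{aff}F$ is a linear space of dimension $\dim F$ containing $L$. Its image under $\rho$ has dimension $\dim F-g$ and is spanned by the vectors $r(v)$, $v$ a vertex of $F$ not in $G$. These lie in $\{\lambda=1\}$, so their affine hull has dimension one less: $\dim F/G=\dim F-g-1$. For $F=P$ this gives $\dim V=d-g-1$. $\square$

**From negative vertices to one negative face.** Let $G$ be an inclusion-maximal positive face. Every face $F\supsetneq G$ then has a negative vertex. A direct attempt is to choose a negative vertex in each face just above $G$. This gives negative vertices, but nothing puts them into one common negative face. What we can use is that all these choices can be organized into a map of a sphere into $|K^-(P)|$ which is homologically nontrivial near $G$. Since $|K^-(P)|$ is contractible, this sphere must be filled inside it, and the filling needs a face of large dimension.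

The cube shows this at once. Let $\ell=f$ and $G=[y,x_1]$, so $d=3$, $g=1$. The squares above $G$ are $\{z_2=1\}$, whose only negative vertex is $-x_2$, and $\{z_3=1\}$, whose only negative vertex is $-x_3$. The points $-x_2$ and $-x_3$ form a $0$-sphere in $|K^-(P)|$. Contractible sets are connected, so $K^-(P)$ must contain an edge. In fact $-x_2$ and $-x_3$ are joined through $-y$.

**Lemma 4.** Let $P$ be a $d$-polytope, and let $\ell$ be nonzero at all vertices of $P$ and take both signs on them. Let $G$ be an inclusion-maximal element of $K^+(P)$, $g=\dim G$. Then $\dim K^-(P)\ge d-1-g$.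

**Proof.** $G$ is a proper face, since $\ell$ takes both signs. If $g=d-1$, the claim is $K^-(P)\ne\emptyset$, which holds. Let $g\le d-2$ and $s=d-2-g\ge0$. Take $V$ and $r$ from Lemma 3; now $\dim V=s+1\ge1$, and $\partial V\cong S^s$ is the union of the sets $F/G$ with $G\subsetneq F\subsetneq P$.

**Step 1.** *We collect the negative parts of the faces above $G$.* Let $G\subsetneq F\subsetneq P$. By maximality of $G$, $F\notin K^+(P)$, so $F$ has a vertex with $\ell<0$. By Lemma 2, $|K^-(F)|$ is contractible. It is disjoint from $G$, where $\ell>0$. Put
$$B=\bigcup_{G\subsetneq F\subsetneq P}|K^-(F)| .$$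
Such $F$ exist because $V$ has vertices, so $B$ is (the union of) a nonempty subcomplex of $K^-(P)$. Since $|K^-(F)|\subset F\setminus G$,
$$r(|K^-(F)|)\subset F/G,\qquad\text{hence } r(B)\subset\partial V. \tag{4}$$

**Step 2.** *We construct a continuous map $h:\partial V\to B$ with $h(F/G)\subset|K^-(F)|$ for all $F$ with $G\subsetneq F\subsetneq P$.* We proceed by induction over the skeleta of $\partial V$. At a vertex $F/G$ of $V$ choose any point of $|K^-(F)|$. Now let $\dim F/G\ge1$ and let $h$ be given on $\partial(F/G)$. By Lemma 3, the proper nonempty faces of $F/G$ are the $F'/G$ with $G\subsetneq F'\subsetneq F$, so the image of $\partial(F/G)$ lies in $\bigcup|K^-(F')|\subset|K^-(F)|$. This last set is contractible and $F/G$ is a ball with boundary $\partial(F/G)$, so $h$ extends to a map $F/G\to|K^-(F)|$. Faces of the same dimension meet in lower-dimensional faces, so the extensions fit together.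

**Step 3.** *We show that $h$ detects homology.* By Step 2 and (4), $r\circ h:\partial V\to\partial V$ maps each face of $\partial V$ into itself. As faces are convex, $(t,x)\mapsto(1-t)x+t\,r(h(x))$ is a homotopy inside $\partial V$ from the identity to $r\circ h$. So $r_*h_*$ is the identity on $\tilde H_s(\partial V)$, and $h_*$ is injective. Since $\tilde H_s(S^s)\ne0$, we get $\tilde H_s(B)\neq0$.

**Step 4.** *We compare with the contractible set $|K^-(P)|$.* Suppose $\dim K^-(P)\le s$. Then there are no cells of dimension $s+1$, so $H_{s+1}(|K^-(P)|,B)=0$. The exact sequence
$$H_{s+1}(|K^-(P)|,B)\to\tilde H_s(B)\to\tilde H_s(|K^-(P)|)$$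
shows that $\tilde H_s(|K^-(P)|)\ne0$. This contradicts Lemma 2 for $F=P$. Hence $\dim K^-(P)\ge s+1=d-1-g$. $\square$

## 5. At least $d+1$ cells contain vertices

Here is Theorem B in the form used in the induction.

**Theorem B, with functionals.** Let $\ell_1,\dots,\ell_k$ be affine functionals, nonzero at all vertices of a $d$-polytope $P$, such that for each edge some $\ell_i$ has opposite signs at its endpoints. Let $N$ be the number of sign vectors realized at vertices of $P$. Then $N\ge d+1$. In particular $2^k\ge d+1$ and $m(P)\ge\lceil\log_2(d+1)\rceil$.

**Proof.** We use induction on $k$, for polytopes of all dimensions at once; each face is regarded as a polytope in its affine hull.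

**Step 1.** *Base case.* If $k=0$, then $P$ has no edges. A polytope of positive dimension has an edge, so $d=0$, and $N=1$ (the empty sign vector).

**Step 2.** *A functional that separates nothing.* Let $k\ge1$. If $\ell_k$ has constant sign on the vertices, it cuts no edge. Drop it; the hypothesis remains true, $N$ is unchanged, and the induction hypothesis applies.

**Step 3.** *A functional that separates.* Otherwise $\ell_k$ takes both signs. Form $K^\pm(P)$ with respect to $\ell_k$, and let $G^+$ be a face of maximal dimension $a$ in $K^+(P)$. It is inclusion-maximal, since a strictly larger face has larger dimension. By Lemma 4 there is $G^-\in K^-(P)$ with $\dim G^-\ge d-1-a$. The edges of $G^+$ and $G^-$ are edges of $P$ not cut by $\ell_k$, so each is cut by one of $\ell_1,\dots,\ell_{k-1}$. By the induction hypothesis the vertices of $G^+$ realize at least $a+1$ sign vectors with respect to $\ell_1,\dots,\ell_{k-1}$, and those of $G^-$ at least $d-a$. With the last entry included, the former end in $+$ and the latter in $-$, so they are different. Hence $N\ge(a+1)+(d-a)=d+1$.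

**Step 4.** *The bound on $m(P)$.* There are only $2^k$ sign vectors, so $2^k\ge N\ge d+1$. By (3) this applies to any $k$ hyperplanes missing the vertices and cutting all edges. $\blacksquare$

**Simplices attain the bound.** Let $P$ be a $d$-simplex and $k=\lceil\log_2(d+1)\rceil$. Assign different sign vectors in $\{+,-\}^k$ to the $d+1$ vertices. No coordinate is constant; otherwise $k-1$ signs would distinguish $d+1$ vertices and $d+1\le2^{k-1}$, contrary to the choice of $k$. The vertices are affinely independent, so there are affine functionals taking the prescribed values $\pm1$ at them, and none of these is constant. By (3) the corresponding hyperplanes cut all edges.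

## 6. Two single points and many triples: dimension up to $2^k-2$

We now prove Theorem C. With $k$ linear functionals there are $2^{k-1}$ classes. A single point gives one dimension and a triple gives two, so we want few singles. One single point $c_1$ would not do: the first triple needs $y$ in the span of $c_1$, and then its sign vector lies in the class of $c_1$, which is already used. With two singles and $2^{k-1}-2$ triples the dimension would be $2+2(2^{k-1}-2)=2^k-2$, the bound in Theorem C. Parity may require a third single.

The difficulty is the following. Triple number $j$ must go into an unused class, but its sum $y_j$ must lie in the span $E$ of the earlier points. So the image of $E$ under the $k$ functionals has to meet an unused class. For example, let $k=3$ and $d=6$, with single points mapped to $(1,1,1)$ and $(-1,1,2)$. The image plane consists of the vectors $(\lambda-\mu,\lambda+\mu,\lambda+2\mu)$. Three lines cut it into six sectors, and its sign vectors are $\pm(+,+,+)$, $\pm(-,+,+)$, $\pm(+,+,-)$; the vector $(5,1,-1)$, from $\lambda=3$, $\mu=-2$, realizes the last one. The class of $(+,-,+)$ is not met. The first triple can be placed in the class of $(+,+,-)$.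 If it is perturbed out of the plane, say in the direction $(0,0,1)$, which is not in the plane, the image becomes all of $\mathbb R^3$, and the second triple can be placed in the class of $(+,-,+)$. So the perturbation has two tasks: it enlarges the image as long as this is possible, and meanwhile the plane itself must supply enough classes. The general proof keeps track of this.

**Proof of Theorem C.** Let $k\ge2$ and $2\le d\le2^k-2$.

**Step 1.** *We fix the numbers of singles and triples and check that there are enough classes.* Take $s\in\{2,3\}$ with $s\equiv d\pmod2$, and $h=(d-s)/2\ge0$. Then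
$$s+h=\frac{d+s}2\le2^{k-1}. \tag{5}$$
For even $d$ this is $d+2\le2^k$. For odd $d$ we have $d\le2^k-3$, as $2^k-2$ is even, so $d+3\le2^k$; moreover $d\ge3$ then forces $k\ge3$. Define the class of $z\in\mathbb R^k$ with no zero coordinate as $\{\operatorname{sgn}z,-\operatorname{sgn}z\}$. There are $2^{k-1}$ classes.

**Step 2.** *We choose the images of the single points so that two of them span a plane meeting $k$ classes.* Put
$$p_1=(1,\dots,1),\qquad p_2=(t_1,\dots,t_k)=(-1,1,2,\dots,k-1).$$
Since $k\ge2$, their classes differ. They are linearly independent; let $\Pi=\operatorname{span}(p_1,p_2)$. The coordinates of $\lambda p_1+\mu p_2$ are the forms $\lambda+t_m\mu$, pairwise nonproportional because the $t_m$ are distinct. Their zero lines are $k$ different lines through $0$ and cut $\Pi$ into $2k$ sectors. Two different sectors are separated by one of the lines, so their sign vectors differ. Opposite sectors have opposite sign vectors, so $\Pi$ meets exactly $k$ classes. If $s=3$, then $k\ge3$ and there are at least four classes. Choose $p_3\notin\Pi$ in a class different from those of $p_1,p_2$; this is possible because an open orthant of $\mathbb R^k$ is not contained in a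 plane.

**Step 3.** *We set up the recursive construction.* Let $\mathbb R^d$ have the basis $c_1,\dots,c_s,a_1,b_1,\dots,a_h,b_h$; indeed $s+2h=d$. We define a linear map $\pi:\mathbb R^d\to\mathbb R^k$ and points
$$x_1^j=a_j,\qquad x_2^j=b_j,\qquad x_3^j\qquad(1\le j\le h)$$
step by step, starting with $\pi(c_i)=p_i$. Before stage $j$, put
$$E=\operatorname{span}(c_1,\dots,c_s,a_l,b_l:l<j),\qquad U=\pi(E),\qquad D=\dim U,$$
and let $P_{j-1}\subset E$ be the convex hull of the points $\pm c_i$ and $\pm x_i^l$, $l<j$. (Each earlier $x_3^l$ will lie in $E$.) The inductive assumption is
$$D\ge\min(k,\,s+2(j-1)). \tag{6}$$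
For $j=1$ it holds because $p_1,\dots,p_s$ are independent. The set $P_{j-1}$ contains a basis of $E$ and its negatives, so it contains a neighborhood of $0$ in $E$. So far $s+j-1$ classes are used, one for each $c_i$ and one for each earlier triple. By (5), $s+j-1\le s+h-1<2^{k-1}$, so some class is unused.

**Step 4.** *We show that there is $r\in U$ without zero coordinates in an unused class.* If $U=\mathbb R^k$, this is clear. Otherwise $D<k$, and (6) gives $s+2(j-1)\le D<k$. The number of used classes is $s+j-1\le s+2(j-1)<k$, while $\Pi\subset U$ meets $k$ classes. So $\Pi$ meets an unused one.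

**Step 5.** *We place the triple.* Write $r=\pi(e)$ with $e\in E$. For small $\varepsilon>0$ we have $\varepsilon e\in P_{j-1}$. Replacing $r$ by $\varepsilon r$, which has the same signs, we may assume $r=\pi(y_j)$ with $y_j\in P_{j-1}$. Choose small $u,v\in\mathbb R^k$ that span a space of dimension $\min(2,k-D)$ modulo $U$, so small that
$$\tfrac r3+u,\qquad\tfrac r3+v,\qquad\tfrac r3-u-v$$
all have the sign vector of $r$. Put
$$\pi(a_j)=\tfrac r3+u,\qquad\pi(b_j)=\tfrac r3+v,\qquad x_3^j=y_j-a_j-b_j .$$
Then $\pi(x_3^j)=r-\frac{2r}3-u-v=\frac r3-u-v$. So the triple $x_1^j,x_2^j,x_3^j$ occupies one previously unused class, with one common sign vector. The three points are distinct, since $y_j\in E$ and $a_j,b_j$ are independent modulo $E$. They lie in the next space $E$, and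
$$x_1^j+x_2^j+x_3^j=y_j\in P_{j-1}. \tag{7}$$

**Step 6.** *We verify (6) for the next stage.* Since $r\in U$, the new image is $U+\operatorname{span}(\frac r3+u,\frac r3+v)=U+\operatorname{span}(u,v)$. Its dimension is $D+\min(2,k-D)=\min(k,D+2)\ge\min(k,s+2j)$. This completes stage $j$.

**Step 7.** *The polytope and its edges.* After $h$ stages let
$$P=\operatorname{conv}\{\pm c_i,\ \pm x_1^j,\ \pm x_2^j,\ \pm x_3^j\}.$$
It is centrally symmetric, and $d$-dimensional because it contains a basis of $\mathbb R^d$ and its negatives. Each coordinate $\pi_m$ of $\pi$ is a nonzero functional, as $\pi_m(c_1)=1$. The $k$ hyperplanes $\{\pi_m=0\}$ miss all listed points, hence all vertices. The classes of $c_1,\dots,c_s$ and of the $h$ triples are pairwise different, and antipodal points have opposite sign vectors. So two distinct vertices with equal sign vectors both lie in some $\{x_1^j,x_2^j,x_3^j\}$ or both in some $\{-x_1^j,-x_2^j,-x_3^j\}$. By (7), $y_j\in P_{j-1}\subset P$, and $\pi_1$ has the same strict sign at $x_1^j,x_2^j,x_3^j$. By Lemma 1 such a pair does not span an edge. So the endpoints of every edge have different sign vectors, and by (3) the $k$ hyperplanes cut all edges. Hence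 $m(P)\le k$. $\blacksquare$

## 7. The values of $\mu(d)$

**Proof of Corollary D.**

**Step 1.** *The two bounds.* Let $d\ge2$. The lower bound is Theorem B. For the upper bound let $k=\lceil\log_2(d+2)\rceil\ge2$. Then $d\le2^k-2$, and Theorem C gives $\mu(d)\le k$. The bounds differ only if some integer $k$ satisfies $\log_2(d+1)\le k<\log_2(d+2)$, that is, $d+1\le2^k<d+2$, which means $d+1=2^k$. So they agree whenever $d+1$ is not a power of $2$.

**Step 2.** *Dimensions where the conjecture fails.* Let $2^{k-1}<d\le2^k-2$ with $k\ge3$. Then $2^{k-1}<d+1<2^k$, so $d+1$ is not a power of $2$. Since $2^{k-1}<d+2\le2^k$, Step 1 gives $\mu(d)=k$. The conjecture claims $1+\lceil\log_2d\rceil=k+1$, because $2^{k-1}<d\le2^k$. It is false, by exactly one.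

**Step 3.** *Powers of $2$.* Let $d=2^k$ with $k\ge1$. Theorem B gives $m(P)\ge\lceil\log_2(2^k+1)\rceil=k+1=1+\log_2d$, so the conjecture is true. With $m(Q^d)\le k+1$ we get $\mu(d)=k+1$. For $d=1$ the polytope is a segment with $m=1$, and the conjecture holds.

**Step 4.** *Dimension 3.* The given fact $m(P)\ge3$ is the conjectured inequality, and $m(Q^3)\le3$ shows $\mu(3)=3$.

**Step 5.** *The dimensions left over.* Let $d=2^k-1$ with $k\ge3$. Step 1 gives $k\le\mu(d)\le\lceil\log_2(2^k+1)\rceil=k+1$, and the conjecture claims $k+1$. The argument does not decide between the two values. $\blacksquare$
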